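\title{Regular $2K_2$-free graphs on more than $2r$ vertices}

\begin{abstract}
We prove that every $r$-regular graph on $2r+q$ vertices, $q\ge 1$, with no induced $2K_2$ arises from an $(r/q)$-regular such graph on $2r/q+1$ vertices by replacing each vertex with $q$ pairwise nonadjacent copies. This confirms a conjecture. The proof works with real vertex weights: a double count around a dominating clique expresses the weight of each class of twins as $q$ plus a nonnegative integer combination of the weights of lighter classes. The same identity determines all orders greater than $2r$ that such graphs can have, and it shows that the sizes of the twin classes, divided by $q$, are determined by the twin-reduced graph.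
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $N(x)$ for the set of neighbors of a vertex $x$, $x\sim y$ for adjacency, and $G[X]$ for the subgraph induced on $X$. The graph $2K_2$ consists of two disjoint edges, and a graph is \emph{$2K_2$-free} if it has no induced subgraph isomorphic to $2K_2$; in other words, any two disjoint edges are joined by a third edge. For a positive integer $r$, a \emph{$\mathbf{G}_r$-graph} is an $r$-regular $2K_2$-free graph.

All edges of a $2K_2$-free graph are close to each other, so a $\mathbf{G}_r$-graph cannot be large compared with $r$. It is connected, since two components would supply two edges with nothing between them. For $r=1$ the only example is $K_2$. For $r=2$ the graph is a cycle, and a cycle $d_0d_1\cdots d_{n-1}$ with $n\ge 6$ contains the induced pair of edges $d_0d_1$, $d_3d_4$; this leaves $C_3$, $C_4$ and $C_5$. For every $r$ the graph $K_{r,r}$ has order $2r$, and $2r$ is a natural threshold: the two ends of an edge have at most $2r$ neighbors together, so in a graph on $2r+q$ vertices \emph{every} edge leaves at least $q$ vertices adjacent to neither of its ends. The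 pentagon, with $5=2\cdot 2+1$ vertices, is the first graph beyond the threshold.

One example beyond the threshold yields many. For a graph $H$ and an integer $p\ge 1$, the \emph{$p$-fold expansion} $H^p$ is obtained by replacing each vertex $x$ with a set $I(x)$ of $p$ pairwise nonadjacent vertices and each edge $xy$ with the complete bipartite graph between $I(x)$ and $I(y)$; there are no other edges. If $H$ is $2K_2$-free, then so is $H^p$: the four vertices of an induced $2K_2$ have pairwise different neighborhoods, so they lie in four different sets $I(x)$, and these give an induced $2K_2$ in $H$. Hence, if $H$ is a $\mathbf{G}_s$-graph on $2s+1$ vertices, then $H^q$ is a $\mathbf{G}_{qs}$-graph on $2qs+q$ vertices: expansion multiplies the degree and the excess over the threshold by the same factor. It is conjectured in \cite{large} that every $\mathbf{G}_r$-graph beyond the threshold arises in this way from a graph of excess~$1$. We prove this.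

\begin{theorem}\label{thm:main}
Let $r,q\ge 1$ be integers and let $G$ be a $\mathbf{G}_r$-graph on $2r+q$ vertices. Then $q$ divides $r$, and $G$ is the $q$-fold expansion of a $\mathbf{G}_{r/q}$-graph on $2r/q+1$ vertices.
\end{theorem}

The assumption of $2K_2$-freeness cannot be dropped: for $C_6$ we have $r=q=2$, and there is no $1$-regular graph on three vertices.

Expansions are recognized through twins. Two vertices are \emph{twins} if they have the same neighborhood, and $[z]=\{x: N(x)=N(z)\}$ is the \emph{twin class} of $z$. A twin class is independent, because $x\sim y$ and $N(x)=N(y)$ would give $y\in N(y)$. Every neighborhood is a union of twin classes, because $y\in N(x)$ and $N(y')=N(y)$ give $x\in N(y')$. So two distinct classes are either completely joined or have no edge between them. The \emph{twin-reduced graph} of $G$ has the twin classes as vertices, two classes being adjacent when they are completely joined; it is isomorphic to the subgraph induced on a set of class representatives. A graph is determined by its twin-reduced graph together with the class sizes, and Theorem~\ref{thm:main} amounts to the statement that all class sizes are divisible by $q$.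 The proof never uses that the sizes are integers, which leads to the following setting.

Let $G$ be a graph on $V$ and let $r,q>0$ be real numbers. An \emph{$(r,q)$-weighting} of $G$ is a function $\mu\colon V\to(0,\infty)$, extended to sets by $\mu(X)=\sum_{x\in X}\mu(x)$, such that
\[
\mu(N(v))=r\quad\text{for all } v\in V,\qquad \mu(V)=2r+q .
\]
For an $r$-regular graph on $2r+q$ vertices, $\mu\equiv 1$ is an $(r,q)$-weighting.

\begin{theorem}\label{thm:weighted}
Let $\mu$ be an $(r,q)$-weighting of a $2K_2$-free graph $G$. Then the weight of every twin class is a positive integer multiple of $q$, and the minimum weight of a twin class is exactly $q$.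
\end{theorem}

Theorem~\ref{thm:main}, a parity argument and one family of circulant graphs determine the possible orders.

\begin{theorem}\label{thm:orders}
Let $r,q\ge 1$ be integers. A $\mathbf{G}_r$-graph on $2r+q$ vertices exists if and only if $q$ divides $r$ and $r/q$ is even. Every such graph has an edge that lies in no triangle.
\end{theorem}

Thus the orders greater than $2r$ of $\mathbf{G}_r$-graphs are exactly the numbers $2r+q$ with $r=2kq$ for some integer $k\ge 1$. There are none if $r$ is odd. If $r$ is even, the largest is $5r/2$, the order of $C_5^{\,r/2}$.

Finally, the weights are rigid: up to the scale $q$, the twin-reduced graph leaves no freedom.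

\begin{theorem}\label{thm:rigid}
Let $G$ and $G'$ be $2K_2$-free graphs, let $\mu$ be an $(r,q)$-weighting of $G$ and $\mu'$ an $(r',q')$-weighting of $G'$, and let $\varphi$ be an isomorphism from the twin-reduced graph of $G$ to that of $G'$. Then $\mu(C)/q=\mu'(\varphi(C))/q'$ for every twin class $C$ of $G$. In particular, if $G$ is a $\mathbf{G}_r$-graph on $2r+q$ vertices and $G'$ is a $\mathbf{G}_{r'}$-graph on $2r'+q'$ vertices, where $q,q'\ge 1$, and their twin-reduced graphs are isomorphic, then $G\cong H^q$ and $G'\cong H^{q'}$ for one and the same graph $H$.
\end{theorem}

Section~\ref{sec:edge} shows the method on examples. Section~\ref{sec:identity} proves the weight identity and derives Theorems~\ref{thm:main} and~\ref{thm:weighted} from the existence of certain dominating cliques, which is established in Sections~\ref{sec:cliques} and~\ref{sec:pentagon}. Section~\ref{sec:further} proves Theorems~\ref{thm:orders} and~\ref{thm:rigid}.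

\section{What an edge misses}\label{sec:edge}

For an edge $xy$ of a graph $G$ on $V$, let
\[
M(xy)=V\setminus\bigl(N(x)\cup N(y)\bigr)
\]
be the set of vertices \emph{missed} by $xy$, those adjacent to neither end. The ends $x$ and $y$ are not missed, since each is adjacent to the other. Both hypotheses of Theorem~\ref{thm:weighted} speak about these sets.

\begin{lemma}\label{lem:missed}
\begin{itemize}
\item[(a)] A graph $G$ is $2K_2$-free if and only if $M(xy)$ is independent for every edge $xy$.
\item[(b)] If $\mu$ is an $(r,q)$-weighting of $G$ and $xy$ is an edge, then
$\mu(M(xy))=q+\mu(N(x)\cap N(y))$.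
\end{itemize}
\end{lemma}

\begin{proof}
Two edges $xy$ and $uv$ form an induced $2K_2$ exactly when $u,v\in M(xy)$, which is (a). For (b),
$\mu(M(xy))=(2r+q)-\bigl(2r-\mu(N(x)\cap N(y))\bigr)$ by inclusion and exclusion.
\end{proof}

Suppose that an edge $xy$ misses exactly one twin class $[z]$. The set $N(x)\cap N(y)$ is a union of twin classes, so (b) writes $\mu([z])$ as $q$ plus a sum of weights of classes, each of them lighter than $[z]$ by at least $q$. If such an edge exists for every class, induction on the weight shows that all class weights are multiples of $q$.

\begin{example}\label{ex:pentagon}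
Let $\mu$ be an $(r,q)$-weighting of the pentagon $d_0d_1d_2d_3d_4$. The edge $d_2d_3$ misses only $d_0$, and its ends have no common neighbor. So $\mu(d_0)=q$, by symmetry every vertex has weight $q$, and $r=2q$.
\end{example}

In the next example the classes have different sizes and the induction takes several steps.

\begin{example}\label{ex:sigma}
Let $m\ge 2$. The graph $\Sigma_m$ has vertices $x_1,\dots,x_m$ and independent sets $Z,B_1,\dots,B_m$ with $|Z|=(m-1)^2$ and $|B_j|=m-1$. The vertices $x_i$ form a clique, $x_i$ is joined to all of $B_j$ for $j\ne i$, and $Z$ is joined completely to every $B_j$; there are no other edges (Figure~\ref{fig:sigma}). The twin classes are $Z$, the sets $\{x_i\}$ and the sets $B_j$, and $\Sigma_2=C_5$. The degrees are $m(m-1)$ on $Z$, $(m-1)+(m-1)^2$ at $x_i$, and $(m-1)^2+(m-1)$ on $B_j$; all equal $s=m(m-1)$. The order is $(m-1)^2+m+m(m-1)=2s+1$. There are three kinds of edges, with $z\in Z$, $b\in B_j$ and $i\neq j$: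
\[
\begin{array}{c|c|c}
\text{edge} & \text{missed set} & \text{common neighbors of the ends}\\ \hline
zb & \{x_j\} & \varnothing\\
x_ib & B_i & \{x_l: l\ne i,j\}\\
x_ix_j & Z & \bigcup_{l\ne i,j}\,(\{x_l\}\cup B_l)
\end{array}
\]
Every missed set is independent, so $\Sigma_m$ is a $\mathbf{G}_s$-graph on $2s+1$ vertices. Now let $\mu$ be any $(r,q)$-weighting of $\Sigma_m$. Reading the table from the top, Lemma~\ref{lem:missed}(b) gives
\[
\mu(x_j)=q,\qquad \mu(B_i)=q+(m-2)q=(m-1)q,
\]
\[
\mu(Z)=q+(m-2)\bigl(q+(m-1)q\bigr)=(m-1)^2q .
\]
So the class weights are multiples of $q$, and they are forced.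
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, every node/.style={circle, draw, fill=white, inner sep=1pt, minimum size=6.5mm, font=\small}]
\node (z) at (0,0) {$Z$};
\node (x1) at (90:3.4) {$x_1$};
\node (x2) at (210:3.4) {$x_2$};
\node (x3) at (330:3.4) {$x_3$};
\node (b1) at (270:1.1) {$B_1$};
\node (b2) at (30:1.1) {$B_2$};
\node (b3) at (150:1.1) {$B_3$};
\draw (x1)--(x2)--(x3)--(x1);
\draw (z)--(b1) (z)--(b2) (z)--(b3);
\draw (x2)--(b1)--(x3) (x1)--(b2)--(x3) (x1)--(b3)--(x2);
\end{tikzpicture}
\caption{The twin-reduced graph of $\Sigma_3$. Each node is an independent set and each line a complete join. With $|Z|=4$, $|B_j|=2$ and single vertices $x_i$, the graph $\Sigma_3$ is $6$-regular, $2K_2$-free and has $13$ vertices.}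
\label{fig:sigma}
\end{figure}

In general we have to find, for a given vertex $z$, a substitute for the edges in the table. An edge that misses exactly $[z]$ has both ends among the nonneighbors of $z$, and every nonneighbor of $z$ outside $[z]$ is adjacent to one of its ends. So we look for an edge that dominates the graph induced on these nonneighbors. A $2K_2$-free graph without isolated vertices need not have such an edge, as we shall see in Section~\ref{sec:cliques}, but the count of Lemma~\ref{lem:missed}(b) extends from edges to cliques of any size.

\section{The weight identity}\label{sec:identity}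

In this section $G$ is a $2K_2$-free graph on $V$ and $\mu$ is an $(r,q)$-weighting of $G$. For a vertex $z$ let
\[
L_z=V\setminus\bigl([z]\cup N(z)\bigr)
\]
be the set of nonneighbors of $z$ that are not twins of $z$. Then $V$ is the disjoint union of $[z]$, $L_z$ and $N(z)$, each of the three sets is a union of twin classes, $[z]$ is completely joined to $N(z)$, and there is no edge between $[z]$ and $L_z$. Moreover
\begin{equation}\label{eq:parts}
\mu([z])+\mu(L_z)=r+q .
\end{equation}

\begin{lemma}\label{lem:local}
Let $z\in V$.
\begin{itemize}
\item[(a)] The set $L_z$ is nonempty, and $G[L_z]$ has no isolated vertex.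
\item[(b)] If $x,y\in L_z$ are adjacent, then every vertex of $N(z)$ is adjacent to $x$ or to $y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\mu(N(z))=r>0$, there is a vertex $w\sim z$. By Lemma~\ref{lem:missed}(b) and $q>0$, the edge $zw$ misses some vertex $x$. It is not in $N(z)$, and it is not in $[z]$ because the twins of $z$ are adjacent to $w$. So $x\in L_z$. If $g\in L_z$ has no neighbor in $L_z$, then $N(g)\subseteq N(z)$. Both sets have weight $r$ and all weights are positive, so $N(g)=N(z)$, contrary to $g\notin[z]$.

(b) The set $M(xy)$ is independent and contains $z$, so it is disjoint from $N(z)$.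
\end{proof}

A clique $K$ of a graph $\Gamma$ is \emph{dominating} if every vertex of $\Gamma$, including those of $K$, has a neighbor in $K$. If $\Gamma$ has a vertex, a dominating clique therefore has at least two vertices. A \emph{dominating edge} is a dominating clique of size two. The structural part of the proof is the following statement, proved in Sections~\ref{sec:cliques} and~\ref{sec:pentagon}.

\begin{proposition}\label{prop:clique}
For every $z\in V$, the graph $G[L_z]$ has a dominating clique.
\end{proposition}

A clique $K$ of size $k$ in $L_z$ is useful for the following reason. Its vertices have neighborhoods of total weight $kr$. By Lemma~\ref{lem:local}(b) these cover $N(z)$ at least $k-1$ times, which uses up $(k-1)r$. The remaining amount $r$ has to cover $L_z$, of weight $r+q-\mu([z])$, at least once. The slack in this count is $\mu([z])-q$, and it is an integer combination of class weights.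

\begin{proposition}\label{prop:identity}
Let $z\in V$, let $K$ be a dominating clique of $G[L_z]$, and let $k=|K|$. For $v\in V\setminus[z]$ put
\[
a(v)=\begin{cases} |N(v)\cap K|-1 & \text{if } v\in L_z,\\ |N(v)\cap K|-(k-1) & \text{if } v\in N(z).\end{cases}
\]
Then $a(v)$ is a nonnegative integer that is constant on twin classes. Writing $a(C)$ for its value on a class $C$, we have
\begin{equation}\label{eq:key}
\mu([z])=q+\sum_{C\ne[z]}a(C)\,\mu(C),
\end{equation}
where the sum runs over the twin classes other than $[z]$.
\end{proposition}

\begin{proof}
For $v\in L_z$ we have $a(v)\ge 0$ because $K$ is dominating. A vertex $v\in N(z)$ has at most one nonneighbor in $K$ by Lemma~\ref{lem:local}(b), so again $a(v)\ge 0$. The number $|N(v)\cap K|$ depends only on $N(v)$, and $L_z$ and $N(z)$ are unions of classes, so $a$ is constant on classes. Vertices of $[z]$ have no neighbor in $K$. Summing $\mu(v)$ over all pairs $(x,v)$ with $x\in K$ and $v\sim x$, in two ways, we get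
\[
kr=\sum_{x\in K}\mu(N(x))=\sum_{v\notin[z]}|N(v)\cap K|\,\mu(v)=\mu(L_z)+(k-1)r+\sum_{v\notin[z]}a(v)\,\mu(v).
\]
Substituting $\mu(L_z)=r+q-\mu([z])$ from \eqref{eq:parts} gives \eqref{eq:key}.
\end{proof}

For $k=2$ the function $a$ is the indicator of the common neighborhood of the two vertices of $K$, and \eqref{eq:key} is Lemma~\ref{lem:missed}(b). Note that the coefficients $a(C)$ depend on $G$, $z$ and $K$, but not on the weighting.

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
For each twin class $[z]$ choose a dominating clique of $G[L_z]$ by Proposition~\ref{prop:clique} and consider \eqref{eq:key}. All terms are nonnegative, so $a(C)>0$ implies $\mu(C)\le\mu([z])-q<\mu([z])$. For a class $[z]$ of minimum weight all coefficients therefore vanish, and $\mu([z])=q$. In general \eqref{eq:key} involves only classes strictly lighter than $[z]$, and induction along the finitely many classes, ordered by weight, shows that each $\mu([z])/q$ is a positive integer.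
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:weighted} with $\mu\equiv 1$: the size of every twin class is divisible by $q$. Split each class into blocks of size $q$. Blocks are independent, two blocks in the same class have no edge between them, and two blocks in different classes are completely joined or have no edge between them. Hence $G=H^q$, where $H$ is the graph on the set of blocks in which completely joined blocks are adjacent. Choosing one vertex from each block exhibits $H$ as an induced subgraph of $G$, so $H$ is $2K_2$-free. The degree $r$ of a vertex of $G$ is $q$ times the degree of its block in $H$, so $q$ divides $r$ and $H$ is $(r/q)$-regular. Finally, $H$ has $(2r+q)/q=2r/q+1$ vertices.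
\end{proof}

\section{Dominating cliques in $2K_2$-free graphs}\label{sec:cliques}

By Lemma~\ref{lem:local}(a), the graph $G[L_z]$ is nonempty, $2K_2$-free and has no isolated vertex. This section determines how far these properties alone lead; weights play no role. Two small graphs mark the limits. A triangle with a pendant edge at each vertex is $2K_2$-free, since every edge meets the triangle; each of its edges misses a pendant vertex, but the triangle is dominating. So edges do not suffice. In the pentagon every edge misses the opposite vertex and there is no larger clique, so no clique is dominating. We show that the pentagon, with its vertices replaced by independent sets, is the only obstruction.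

A \emph{maximum clique} is a clique of the largest possible size.

\begin{lemma}\label{lem:triangle}
Let $\Gamma$ be a $2K_2$-free graph that has no isolated vertex and contains a triangle. Then some maximum clique of $\Gamma$ is dominating.
\end{lemma}

The proof is an exchange argument. Starting from a maximum clique $K$ that fails to dominate a set $U$, we choose a minimal set $Y$ that dominates $U$ and swap it into $K$. The point is that the swap produces a maximum clique again, and that no vertex dominated before the swap is lost.

\begin{proof}
Let $k\ge 3$ be the size of a maximum clique, and suppose that no maximum clique is dominating. Fix a maximum clique $K$ and let $U\ne\varnothing$ be the set of vertices with no neighbor in $K$. Then $U\cap K=\varnothing$, and $U$ is independent, since it is missed by any edge of $K$. Let $B$ be the set of vertices that have a neighbor in $U$. Then $B$ is disjoint from $K$ and from $U$, and every vertex of $U$ has a neighbor in $B$ because $\Gamma$ has no isolated vertex.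

\emph{Each $v\in B$ has exactly one nonneighbor $\pi(v)$ in $K$.} There is at least one, as otherwise $K\cup\{v\}$ is a larger clique. If $x,x'\in K$ were two nonneighbors of $v$ and $u\in U$ a neighbor of $v$, then $xx'$ and $vu$ would form an induced $2K_2$.

Let $Y\subseteq B$ be minimal, with respect to inclusion, among the sets such that every vertex of $U$ has a neighbor in $Y$. By minimality, for each $y\in Y$ there is $u_y\in U$ with no neighbor in $Y\setminus\{y\}$, and then $u_y\sim y$.

\emph{$Y$ is a clique.} Let $y\neq y'$ in $Y$. Then $y\not\sim u_{y'}$ and $y'\not\sim u_y$, the vertices $u_y$ and $u_{y'}$ are distinct, and they are nonadjacent as $U$ is independent. So the edges $yu_y$ and $y'u_{y'}$ can only be joined by $yy'$.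

\emph{$\pi$ is injective on $Y$.} If $\pi(y)=\pi(y')=x$ with $y\ne y'$, then $(K\setminus\{x\})\cup\{y,y'\}$ is a clique of size $k+1$.

Hence $J=(K\setminus\pi(Y))\cup Y$ is a clique of size $k$. By assumption some vertex $g$ has no neighbor in $J$. We claim that $g\not\sim\pi(y)$ for every $y\in Y$. Fix $y$. The vertex $u_y$ has no neighbor in $K$ and none in $Y\setminus\{y\}$, so neither $g$ nor $u_y$ has a neighbor in $J\setminus\{y\}$. This set is a clique of size $k-1\ge 2$; here the triangle is used. An edge of it misses both $g$ and $u_y$, so $g\not\sim u_y$. Suppose that $g\sim\pi(y)$. Then $g$ is adjacent to neither $y$ nor $u_y$, and the same holds for $\pi(y)$, by the definitions of $\pi$ and $U$. So the independent set $M(yu_y)$ contains the adjacent vertices $g$ and $\pi(y)$, a contradiction.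

Thus $g$ has no neighbor in $\pi(Y)$, and none in $K\setminus\pi(Y)\subseteq J$. This means $g\in U$. But then $g$ has a neighbor in $Y\subseteq J$, contrary to the choice of $g$.
\end{proof}

An \emph{inflated pentagon} is a graph whose vertex set is partitioned into nonempty independent sets $V_0,\dots,V_4$, with indices modulo $5$, such that $V_i$ is completely joined to $V_{i+1}$ and has no edge to $V_{i+2}$, for every $i$.

\begin{lemma}\label{lem:trianglefree}
Let $\Gamma$ be a triangle-free $2K_2$-free graph with at least one vertex and no isolated vertex. If $\Gamma$ is bipartite, it has a dominating edge. Otherwise $\Gamma$ is an inflated pentagon.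
\end{lemma}

\begin{proof}
Let $\Gamma$ be bipartite with parts $X$ and $Y$; both are nonempty since $\Gamma$ has an edge. The neighborhoods of the vertices of $X$ are totally ordered by inclusion: if $y\in N(x)\setminus N(x')$ and $y'\in N(x')\setminus N(x)$, then $xy$ and $x'y'$ form an induced $2K_2$. The largest of these neighborhoods, $N(u)$ say, contains all others, and their union is $Y$ because no vertex of $Y$ is isolated. So $N(u)=Y$. Exchanging the roles of the parts gives $v\in Y$ with $N(v)=X$. Then $uv$ is a dominating edge.

Now let $\Gamma$ be nonbipartite, so that it contains an odd cycle. A shortest odd cycle $C$ is induced, since a chord would split it into two shorter cycles, one of them odd. Its length is not $3$, and it is less than $6$ as noted in the introduction. So $C=d_0d_1d_2d_3d_4$.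

\emph{Every vertex $v$ has exactly two neighbors on $C$, of the form $d_{i-1},d_{i+1}$.} This holds for $v=d_i$. Let $v\notin C$. Its neighbors on $C$ are pairwise nonadjacent, so there are at most two, and two of them have the stated form. If $d_i$ is the only one, then $vd_i$ and $d_{i+2}d_{i+3}$ form an induced $2K_2$. Suppose that $v$ has no neighbor on $C$, and let $w\sim v$; then $w\notin C$. The neighbors of $w$ on $C$ lie in a set $\{d_{i-1},d_{i+1}\}$, so $vw$ and $d_{i+2}d_{i+3}$ form an induced $2K_2$.

Let $V_i$ be the set of vertices whose neighbors on $C$ are $d_{i-1}$ and $d_{i+1}$. The sets $V_i$ partition the vertex set, and $d_i\in V_i$. All vertices of $V_i\cup V_{i+2}$ are adjacent to $d_{i+1}$, so $V_i\cup V_{i+2}$ is independent. Finally let $v\in V_i$ and $w\in V_{i+1}$, and consider the edges $vd_{i-1}$ and $wd_{i+2}$. We have $v\not\sim d_{i+2}$, $w\not\sim d_{i-1}$ and $d_{i-1}\not\sim d_{i+2}$, so the two edges can only be joined by $vw$. Hence $V_i$ is completely joined to $V_{i+1}$.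
\end{proof}

\section{Excluding the inflated pentagon}\label{sec:pentagon}

It remains to show that $G[L_z]$ is not an inflated pentagon. This needs the weights, and it needs $q>0$.

\begin{remark}\label{rem:icosahedron}
Let $G$ be the complement of the icosahedron graph, which we describe by a vertex $a$ joined to a $5$-cycle $u_0\cdots u_4$, a vertex $a'$ joined to a $5$-cycle $l_0\cdots l_4$, and the edges $l_iu_i$, $l_iu_{i+1}$. The graph $G$ is $6$-regular on $12$ vertices, which is the case $q=0$. By vertex-transitivity every edge of $G$ is equivalent to $aa'$, which misses nothing, or to $al_i$, which misses $\{u_i,u_{i+1}\}$, an independent set of $G$. So $G$ is $2K_2$-free. Here $L_a=\{u_0,\dots,u_4\}$, and $G[L_a]$ is the complement of a $5$-cycle, which is a $5$-cycle.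
\end{remark}

\begin{lemma}\label{lem:nopentagon}
Let $\mu$ be an $(r,q)$-weighting of a $2K_2$-free graph $G$, and let $z$ be a vertex. Then $G[L_z]$ is not an inflated pentagon.
\end{lemma}

The idea is to apply Lemma~\ref{lem:missed} to the edges $zp$ with $p\in N(z)$. Such an edge misses an independent subset of $L_z$, which meets at most two parts of the pentagon and is therefore light. On the other hand, $2K_2$-freeness forces $p$ to have many neighbors in $N(z)$, and their weight must be smaller, by $q$, than that of the missed set.

\begin{proof}
Write $L=L_z$ and $W=N(z)$. Suppose that $G[L]$ is an inflated pentagon with parts $V_0,\dots,V_4$, and put $t_i=\mu(V_i)>0$. Fix a vertex $c_i\in V_i$ for each $i$, and let $W_i=W\setminus N(c_i)$ be the set of its nonneighbors in $W$. We collect four facts.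

First, $N(c_i)$ is the disjoint union of $V_{i-1}$, $V_{i+1}$ and $W\setminus W_i$. Since $\mu(N(c_i))=r=\mu(W)$,
\begin{equation}\label{eq:Wi}
\mu(W_i)=t_{i-1}+t_{i+1}.
\end{equation}
Second, $c_i\sim c_{i+1}$, so Lemma~\ref{lem:local}(b) gives
\begin{equation}\label{eq:disjoint}
W_i\cap W_{i+1}=\varnothing .
\end{equation}
Third, for $p\in W$ the edge $zp$ misses exactly $L\setminus N(p)$, and the common neighborhood of its ends is $N(p)\cap W$. By Lemma~\ref{lem:missed}, $M(zp)$ is an independent subset of $L$ and
\begin{equation}\label{eq:balance}
\mu(M(zp))=q+\mu(N(p)\cap W).
\end{equation}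
Note that $c_i\in M(zp)$ if and only if $p\in W_i$. Fourth, for $j=i\pm 2$,
\begin{equation}\label{eq:forced}
p\in W_i\setminus W_j\quad\Longrightarrow\quad W_j\setminus W_i\subseteq N(p)\cap W .
\end{equation}
Indeed, $pc_j$ is then an edge that misses $c_i$. A vertex $v\in W_j\setminus W_i$ is adjacent to $c_i$, so it is not missed by $pc_j$; as $v\not\sim c_j$, we get $v\sim p$.

By \eqref{eq:disjoint}, only sets $W_i$ with indices differing by $2$ can overlap. The inclusion \eqref{eq:forced} is strongest when they do not, so we first control the overlaps
\[
Q_i=W_{i-1}\cap W_{i+1},\qquad \sigma_i=\mu(Q_i).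
\]
The sets $Q_{i-1}=W_{i-2}\cap W_i$ and $Q_{i+1}=W_i\cap W_{i+2}$ lie in $W_i$, and they are disjoint by \eqref{eq:disjoint} because $i+2$ and $i-2=i+3$ are consecutive. With \eqref{eq:Wi},
\begin{equation}\label{eq:upper}
\sigma_{i-1}+\sigma_{i+1}\le t_{i-1}+t_{i+1}\qquad\text{for all } i.
\end{equation}

\emph{Step 1: if $Q_i\ne\varnothing$, then}
\begin{equation}\label{eq:lower}
\sigma_{i+2}+\sigma_{i+3}\ge q+t_{i+2}+t_{i+3}.
\end{equation}
After a rotation of the indices, $i=0$. Let $p\in Q_0=W_4\cap W_1$. The independent set $M(zp)$ contains $c_1$, so it avoids $V_0\cup V_2$, and it contains $c_4$, so it avoids $V_3$. Thus $M(zp)\subseteq V_1\cup V_4$; in particular $p\notin W_2\cup W_3$. Now \eqref{eq:forced} applies to $p\in W_1\setminus W_3$ and to $p\in W_4\setminus W_2$, and shows that $N(p)\cap W$ contains $W_3\setminus W_1=W_3\setminus Q_2$ and $W_2\setminus W_4=W_2\setminus Q_3$. These two sets are disjoint by \eqref{eq:disjoint}. With \eqref{eq:balance} and \eqref{eq:Wi},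
\[
t_1+t_4\ \ge\ \mu(M(zp))\ \ge\ q+(t_2+t_4-\sigma_2)+(t_1+t_3-\sigma_3),
\]
which is \eqref{eq:lower} for $i=0$.

\emph{Step 2: all $Q_i$ are empty.} Suppose that $Q_i\ne\varnothing$. The right side of \eqref{eq:lower} is positive, so $Q_{i+2}$ or $Q_{i+3}=Q_{i-2}$ is nonempty. In either case two nonempty sets among the $Q_j$ have indices differing by $2$, and after a rotation these are $Q_0$ and $Q_2$. Adding \eqref{eq:lower} for $i=0$ and $i=2$ gives
\[
\sigma_2+\sigma_3+\sigma_4+\sigma_0\ \ge\ 2q+t_2+t_3+t_4+t_0 ,
\]
while adding \eqref{eq:upper} for $i=3$ and $i=4$ gives
\[
(\sigma_2+\sigma_4)+(\sigma_3+\sigma_0)\ \le\ t_2+t_4+t_3+t_0 .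
\]
This contradicts $q>0$.

\emph{Step 3: the contradiction.} The sets $W_0,\dots,W_4$ are now pairwise disjoint, and they are nonempty by \eqref{eq:Wi}. Rotate the indices so that $t_0$ is the smallest of the $t_i$, and let $p\in W_0$. Then $p\notin W_2\cup W_3$, and \eqref{eq:forced} with $i=0$ and $j=2,3$ gives $W_2\cup W_3\subseteq N(p)\cap W$. By \eqref{eq:Wi},
\[
\mu(N(p)\cap W)\ \ge\ (t_1+t_3)+(t_2+t_4).
\]
The independent set $M(zp)$ contains $c_0$, so it lies in $V_0\cup V_2\cup V_3$, and it cannot meet both $V_2$ and $V_3$, which are completely joined. Hence $\mu(M(zp))\le t_0+\max(t_2,t_3)$, and \eqref{eq:balance} yields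
\[
t_0\ \ge\ q+t_1+t_4+\min(t_2,t_3)\ >\ t_1 ,
\]
contrary to the minimality of $t_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:clique}]
The graph $\Gamma=G[L_z]$ is $2K_2$-free, and by Lemma~\ref{lem:local}(a) it is nonempty and has no isolated vertex. If it contains a triangle, apply Lemma~\ref{lem:triangle}. Otherwise Lemma~\ref{lem:trianglefree} gives a dominating edge, because $\Gamma$ is not an inflated pentagon by Lemma~\ref{lem:nopentagon}.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:weighted}.

\section{Orders and rigidity}\label{sec:further}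

\begin{proof}[Proof of Theorem~\ref{thm:orders}]
\emph{Necessity.} By Theorem~\ref{thm:main}, $s=r/q$ is an integer and there is an $s$-regular graph on $2s+1$ vertices. The sum of its degrees, $s(2s+1)$, is even, so $s$ is even.

\emph{Sufficiency.} Let $r/q=2k$ with $k\ge 1$. Let $\Omega_k$ be the graph on $\mathbb{Z}/(4k+1)\mathbb{Z}$ in which two elements are adjacent when their circular distance is greater than $k$; for example $\Omega_1=C_5$. The nonneighbors of $x$, including $x$ itself, form the arc $[x-k,x+k]$ of $2k+1$ elements, so $\Omega_k$ is $2k$-regular on $2\cdot 2k+1$ vertices. Up to rotation, an edge joins $0$ and $d$ with $k+1\le d\le 2k$, and it misses the intersection of the arcs $[-k,k]$ and $[d-k,d+k]$. Represent the residues by the $4k+1$ integers from $-k$ to $3k$. Since $1\le d-k$ and $d+k\le 3k$, both arcs are intervals of integers in this range, and their intersection is the interval $[d-k,k]$. Two of its elements differ by at most $2k-d\le k-1$, so it is independent. By Lemma~\ref{lem:missed}(a), $\Omega_k$ is a $\mathbf{G}_{2k}$-graph, and its $q$-fold expansion is a $\mathbf{G}_r$-graph on $2r+q$ vertices.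

\emph{An edge in no triangle.} Let $G$ be a $\mathbf{G}_r$-graph on $2r+q$ vertices, let $[z]$ be a twin class of minimum size, let $K$ be a dominating clique of $G[L_z]$, and let $k=|K|$. As in the proof of Theorem~\ref{thm:weighted}, all coefficients in \eqref{eq:key} vanish. So every vertex of $L_z$ has exactly one neighbor in $K$, and every vertex of $N(z)$ has exactly $k-1$. A vertex of $K$ lies in $L_z$ and has $k-1$ neighbors in $K$, whence $k=2$. Thus $K$ is an edge, the vertices outside $[z]$ are adjacent to exactly one of its ends, and those of $[z]$ to none. So this edge lies in no triangle.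
\end{proof}

Rigidity follows from the fact that the coefficients in \eqref{eq:key} do not depend on the weighting. To compare two graphs we first move both weightings to the common twin-reduced graph.

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Let $H_0$ be the twin-reduced graph of $G$, and put $\nu(C)=\mu(C)$ for each vertex $C$ of $H_0$. The graph $H_0$ is $2K_2$-free, being isomorphic to an induced subgraph of $G$. For $x\in V(G)$, the neighborhood of $x$ in $G$ is the union of the classes adjacent to $[x]$ in $H_0$. Consequently $\nu$ is an $(r,q)$-weighting of $H_0$, and distinct vertices of $H_0$ have distinct neighborhoods, so that all twin classes of $H_0$ are single vertices. The same applies to $G'$, and $\nu'(C)=\mu'(\varphi(C))$ is an $(r',q')$-weighting of $H_0$.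

For each vertex $z$ of $H_0$ choose a dominating clique $K_z$ of $H_0[L_z]$ by Proposition~\ref{prop:clique}, and let $a_z$ be the function of Proposition~\ref{prop:identity} for $H_0$, $z$ and $K_z$. That proposition applies to both weightings with the same $a_z$:
\[
\frac{\nu(z)}{q}=1+\sum_{v\ne z}a_z(v)\,\frac{\nu(v)}{q},\qquad
\frac{\nu'(z)}{q'}=1+\sum_{v\ne z}a_z(v)\,\frac{\nu'(v)}{q'} .
\]
By the first identity, $a_z(v)>0$ implies $\nu(v)<\nu(z)$. Induction along the vertices of $H_0$, ordered by $\nu$, now gives $\nu(z)/q=\nu'(z)/q'$ for all $z$. This is the first assertion.

For the second, take $\mu\equiv 1$ and $\mu'\equiv 1$. For each vertex $C$ of $H_0$ the number $n_C=|C|/q=|\varphi(C)|/q'$ is a positive integer by Theorem~\ref{thm:weighted}. Let $H$ be obtained from $H_0$ by replacing each vertex $C$ with an independent set of size $n_C$ and each edge with a complete join. Both $G$ and $H^q$ arise from $H_0$ by the same construction with the sizes $qn_C$, and both $G'$ and $H^{q'}$ with the sizes $q'n_C$. So $G\cong H^q$ and $G'\cong H^{q'}$.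
\end{proof}

\begin{remark}\label{rem:nonunique}
The graph $H$ in Theorem~\ref{thm:main} is not determined by its degree $s=r/q$. For $m\ge 3$ and $s=m(m-1)$, both $\Sigma_m$ from Example~\ref{ex:sigma} and $\Omega_{s/2}$ are $\mathbf{G}_s$-graphs on $2s+1$ vertices. The first has the twin class $Z$ of size $(m-1)^2>1$. The second has no two twins, since the arcs $[x-k,x+k]$ with $k=s/2$ are different for different $x$. So the two graphs are not isomorphic.
\end{remark}

\begin{thebibliography}{1}

\bibitem{large}
\emph{Large regular graphs with no induced $2K_2$},
\texttt{http://people.math.gatech.edu/\%7Etrotter/papers/81.pdf}.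

\end{thebibliography}
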